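\title{Group announcement logic has no finitary axiomatization}

\begin{abstract}
Group announcement logic extends multi-agent epistemic logic with public announcements by an operator $[G]\varphi$, which says that $\varphi$ holds after every truthful joint announcement of facts known to the members of the group $G$. The logic has a sound and complete proof system with one infinitary rule. We show that no effective finitary system can replace it: for every finite set of at least two agents, the set of validities is $\Pi^1_1$-complete, and hence not recursively enumerable. The lower bound is a reduction from a recurring tiling problem and needs only unnested quantifiers over the announcements of a single agent. With at most one agent the logic is decidable.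
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The logic}

Epistemic logic describes what agents know. Public announcement logic adds the effect of a truthful public statement, which deletes the states where the statement is false. Group announcement logic adds a quantifier over the statements that a group of agents is in a position to make.

Fix a finite set $A$ of agents and a countably infinite set $P$ of atoms. The language $\mathcal L_{\mathrm{GAL}}$ is given by
\[
\varphi ::= p \mid \neg\varphi \mid (\varphi\wedge\varphi) \mid \Box_d\varphi \mid [\varphi]\varphi \mid [G]\varphi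
\qquad (p\in P,\ d\in A,\ G\subseteq A).
\]
The fragment without the operators $[G]$ is $\mathcal L_{\mathrm{PAL}}$, and the fragment built from atoms, $\neg$, $\wedge$ and the $\Box_d$ is $\mathcal L_{\mathrm{EL}}$. We use the usual abbreviations $\top,\bot,\vee,\to,\leftrightarrow$, put $\Diamond_d=\neg\Box_d\neg$, and write $[d]$ for $[\{d\}]$. An empty conjunction is $\top$ and an empty disjunction is $\bot$. A \emph{$G$-announcement} is a formula $\psi_G=\bigwedge_{i\in G}\Box_i\psi_i$ with all $\psi_i\in\mathcal L_{\mathrm{PAL}}$: each member of $G$ states something that she knows.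

A \emph{model} is a triple $M=(S,(\sim_d)_{d\in A},\mathrm{val})$, where $S$ is a nonempty set of states, each $\sim_d$ is an equivalence relation on $S$, and $\mathrm{val}(p)\subseteq S$ for $p\in P$. States with $s\sim_d t$ are those that agent $d$ cannot tell apart; we call them \emph{$d$-mates}, and every state is its own $d$-mate. For nonempty $Y\subseteq S$, let $M|Y$ be the restriction of $M$ to $Y$. Truth at a pointed model $M_s$ is defined as usual for atoms and Boolean connectives, and
\begin{align*}
M_s\models\Box_d\varphi &\iff M_t\models\varphi \text{ for all } t\sim_d s,\\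
M_s\models[\psi]\varphi &\iff M_s\models\psi \text{ implies } M^\psi_s\models\varphi,\\
M_s\models[G]\varphi &\iff M_s\models[\psi_G]\varphi \text{ for every $G$-announcement } \psi_G,
\end{align*}
where $M^\psi=M|\{t: M_t\models\psi\}$; the states of $M^\psi$ are said to \emph{survive} the announcement of $\psi$. The definition is not circular: truth is defined first for $\mathcal L_{\mathrm{PAL}}$, and the last clause then refers only to $\mathcal L_{\mathrm{PAL}}$-formulas in $M$ and to the shorter formula $\varphi$ in submodels of $M$. A formula is \emph{valid} if it is true at every pointed model and \emph{satisfiable} if its negation is not valid. We write GAL for the set of valid formulas of $\mathcal L_{\mathrm{GAL}}$, coded as natural numbers through a fixed effective enumeration of $P$.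

The dual $\neg[G]\neg\varphi$ says that $G$ can bring about $\varphi$ by speaking. For instance, let $M$ have two states $s,t$ with $p$ true only at $s$, where $b$ confuses $s$ and $t$ and $a$ does not. At $s$, agent $a$ can bring about $\Box_b p$ by announcing $\Box_a p$. Agent $b$ cannot: a formula $\Box_b\psi$ that is true at $s$ is true at $t$, so announcing it deletes nothing.

\subsection{The question}

\emph{Necessity forms} are given by $\eta::=\sharp\mid(\varphi\to\eta)\mid\Box_d\eta\mid[\varphi]\eta$ with $\varphi\in\mathcal L_{\mathrm{GAL}}$ and $d\in A$. The placeholder $\sharp$ occurs exactly once in $\eta$, and $\eta(\chi)$ is the result of replacing it by $\chi$. The axioms of S5 are the instances of propositional tautologies and of $\Box_d(\varphi\to\chi)\to(\Box_d\varphi\to\Box_d\chi)$, $\Box_d\varphi\to\varphi$, $\Box_d\varphi\to\Box_d\Box_d\varphi$ and $\neg\Box_d\varphi\to\Box_d\neg\Box_d\varphi$. The \emph{reduction axioms} of public announcement logic are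
\begin{gather*}
[\psi]p\leftrightarrow(\psi\to p),\qquad
[\psi]\neg\varphi\leftrightarrow(\psi\to\neg[\psi]\varphi),\qquad
[\psi](\varphi\wedge\chi)\leftrightarrow([\psi]\varphi\wedge[\psi]\chi),\\
[\psi]\Box_d\varphi\leftrightarrow(\psi\to\Box_d[\psi]\varphi),\qquad
[\psi][\chi]\varphi\leftrightarrow[\psi\wedge[\psi]\chi]\varphi ;
\end{gather*}
they rewrite every formula of $\mathcal L_{\mathrm{PAL}}$ into an equivalent formula of $\mathcal L_{\mathrm{EL}}$. The following theorem is known, and we take it as given.

\begin{theorem}[infinitary axiomatization]\label{thm:inf}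
The following system is sound and complete for \textup{GAL}.
\begin{itemize}
\item The axioms of \textup{S5} and the reduction axioms, with modus ponens, necessitation for each $\Box_d$, and necessitation for each announcement $[\psi]$.
\item The axioms $[G]\varphi\to[\psi_G]\varphi$, for all $G$-announcements $\psi_G$.
\item The infinitary rule: for a necessity form $\eta$, from the premises $\eta([\psi_G]\varphi)$, where $\psi_G$ ranges over all $G$-announcements, infer $\eta([G]\varphi)$.
\end{itemize}
\end{theorem}

Call a proof system \emph{effective and finitary} if its set of axioms is recursive, every rule instance has finitely many premises, and the set of rule instances (premises, conclusion) is recursive. Finitely many axiom schemata and finitely many rule schemata with finitely many premises each form such a system. We allow derivations to pass through a larger, effectively coded language; the system is sound and complete for GAL if its theorems in $\mathcal L_{\mathrm{GAL}}$ are exactly the members of GAL. The open problem posed in \cite{CAL} asks whether GAL has a finitary axiomatization; that is: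

\begin{quote}
\emph{for a finite set $A$ with $|A|\ge2$, is there an effective and finitary proof system that is sound and complete for \textup{GAL}?}
\end{quote}

Two observations suggest a positive answer. With at most one agent the quantifier is void and the logic is decidable (Proposition~\ref{prop:one}). Moreover, $[a]$ looks like a universal quantifier over a parameter $\psi$, and in first-order logic such a quantifier has a rule with one premise, generalization on a fresh parameter. The analogous rule would infer $\eta([a]\varphi)$ from $\eta([\Box_ap]\varphi)$ for an atom $p$ that occurs neither in $\eta$ nor in $\varphi$. This rule is unsound (Remark~\ref{rem:fresh}). The range of the quantifier, a family of definable sets, changes when we pass to a submodel, and one formula can compare the ranges in two different submodels. The same comparison is the core of our proof.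

\subsection{The result}

\begin{theorem}\label{thm:main}
Let $A$ be a finite set of agents.
\begin{enumerate}
\item[(1)] If $|A|\ge2$, then \textup{GAL} is $\Pi^1_1$-complete. In particular it is not recursively enumerable, not co-recursively enumerable, not arithmetical and not hyperarithmetical.
\item[(2)] If $|A|\ge2$, then $\Pi^1_1$-hardness holds already for validity of the formulas in which only singleton groups occur in operators $[G]$, no $[G]$ occurs in the scope of another $[G]$ or inside an announced formula, and every explicitly announced formula is Boolean.
\item[(3)] \textup{GAL} has a sound and complete proof system that is effective and finitary if and only if $|A|\le1$.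
\end{enumerate}
\end{theorem}

So the answer to the question is no. Theorem~\ref{thm:inf} is used only for the upper bound in (1); the negative answer does not depend on it.

For the lower bound we compute, from an instance of a $\Sigma^1_1$-hard tiling problem, a formula $\Phi$ that is satisfiable if and only if the instance is solvable. The problem asks for a tiling of $\mathbb N^2$ in which every row contains a tile from a given set. Three properties are needed that $\mathcal L_{\mathrm{PAL}}$ does not provide directly, and the quantifier supplies each of them.
\begin{itemize}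
\item \emph{Finite reachability.} A formula of $\mathcal L_{\mathrm{EL}}$ of modal depth $n$ sees only the states within $n$ steps. The quantifier ranges over formulas of all depths and can detect a marked state at any finite distance (Section~\ref{sec:test}). This expresses ``the row contains a marked tile''.
\item \emph{A grid.} Conditions of the form ``after every announcement, if one state has a neighbor then so does the other'' force related states to have the same modal theory. The grid is found among theories rather than among states (Sections~\ref{sub:coh} and~\ref{sub:grid}).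
\item \emph{A universal modality.} The language has none, and a substitute is built that propagates all $\mathcal L_{\mathrm{PAL}}$-properties (Section~\ref{sub:univ}).
\end{itemize}
Section~\ref{sec:prelim} collects standard facts and treats one agent. The tiling problem is in Section~\ref{sec:tiling}, the formula $\Phi$ in Section~\ref{sec:phi}, and the two directions of the reduction in Sections~\ref{sec:model} and~\ref{sec:tile}. Section~\ref{sec:final} completes the proof.

\section{Preliminaries and the case of one agent}\label{sec:prelim}

\subsection{The analytical hierarchy}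

A set $B\subseteq\mathbb N$ is $\Pi^1_1$ if $n\in B\iff\forall Z\subseteq\mathbb N\;\vartheta(n,Z)$ for a formula $\vartheta$ of arithmetic whose quantifiers range over numbers only; it is $\Sigma^1_1$ if its complement is $\Pi^1_1$. A set $C$ is \emph{$\Pi^1_1$-hard} if for every $\Pi^1_1$ set $B$ there is a computable function $f$ with $n\in B\iff f(n)\in C$, and \emph{$\Pi^1_1$-complete} if it is also $\Pi^1_1$; the same definitions apply to $\Sigma^1_1$. The class $\Sigma^1_1$ is closed under computable preimages, and some $\Pi^1_1$ set is not $\Sigma^1_1$; so no $\Pi^1_1$-hard set is $\Sigma^1_1$. The hyperarithmetical sets are those that are both $\Sigma^1_1$ and $\Pi^1_1$. They include the arithmetical sets, and these include the recursively enumerable (r.e.) sets and their complements.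

\begin{lemma}\label{lem:re}
The set of theorems in $\mathcal L_{\mathrm{GAL}}$ of an effective and finitary proof system is r.e.
\end{lemma}

\begin{proof}
A derivation is a finite sequence of formulas, each of which is an axiom or the conclusion of a rule instance whose premises occur earlier. Each entry has finitely many sets of earlier entries, so being a derivation is decidable. Enumerate all derivations and output those last entries that belong to $\mathcal L_{\mathrm{GAL}}$.
\end{proof}

\subsection{Announcements and generated submodels}

\begin{lemma}\label{lem:keep}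
Let $M$ be a model, $d\in A$ and $\psi,\chi\in\mathcal L_{\mathrm{PAL}}$. The states that survive the announcement of $\Box_d\psi$ form a union of $d$-classes. The states that survive the announcement of $\Box_d\Diamond_d\chi$ are those whose $d$-class contains a state satisfying $\chi$.
\end{lemma}

\begin{proof}
The truth values of $\Box_d\psi$ and of $\Diamond_d\chi$ at a state depend only on its $d$-class.
\end{proof}

When $\Box_d\Diamond_d\chi$ is announced, we say that \emph{$d$ keeps the classes that meet $\chi$}. A set $Y$ of states is \emph{closed} in $M$ if it contains all $d$-mates of its members, for all $d\in A$.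

\begin{lemma}[generated submodels]\label{lem:gen}
If $Y$ is closed in $M$, then for all $s\in Y$ and $\varphi\in\mathcal L_{\mathrm{GAL}}$: $M_s\models\varphi$ if and only if $(M|Y)_s\models\varphi$.
\end{lemma}

\begin{proof}
We use induction on $\varphi$, for all $M$, $Y$ and $s$ at once, first for $\mathcal L_{\mathrm{PAL}}$ and then for $\mathcal L_{\mathrm{GAL}}$. Atoms and Boolean connectives are immediate, and $\Box_d$ is handled by the fact that $s$ has the same $d$-mates in $M$ and in $M|Y$. For $[\psi]\chi$, the hypothesis for $\psi$ shows that the set $Y'$ of states of $Y$ satisfying $\psi$ is the same in $M$ and in $M|Y$. If $s\notin Y'$, then $[\psi]\chi$ holds at $s$ in both models. Otherwise $(M|Y)^\psi=M|Y'=M^\psi|Y'$, the set $Y'$ is closed in $M^\psi$, and the hypothesis for $\chi$ applies to $M^\psi$ and $Y'$. For $[G]\chi$, the same argument gives $M_s\models[\psi_G]\chi\iff(M|Y)_s\models[\psi_G]\chi$ for each $\psi_G$, by the $\mathcal L_{\mathrm{PAL}}$ case for $\psi_G$ and the hypothesis for $\chi$.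
\end{proof}

\begin{proposition}\label{prop:one}
If $|A|\le1$, then $[G]\varphi\leftrightarrow\varphi$ is valid, \textup{GAL} is recursive, and \textup{GAL} has a sound and complete proof system that is effective and finitary.
\end{proposition}

\begin{proof}
If $G=\emptyset$, the only $G$-announcement is $\top$, and $M^\top=M$. Let $G=A=\{a\}$. Announcing $\Box_a\top$ deletes nothing, so $[a]\varphi\to\varphi$ is valid. Conversely let $M_s\models\varphi$ and $M_s\models\Box_a\psi$. The $a$-class $Y$ of $s$ survives the announcement and is closed both in $M$ and in $M^{\Box_a\psi}$, so two applications of Lemma~\ref{lem:gen} give $M^{\Box_a\psi}_s\models\varphi$.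

Let $\varphi^\circ\in\mathcal L_{\mathrm{PAL}}$ arise from $\varphi$ by deleting all operators $[G]$. By induction on $\varphi$, the formulas $\varphi$ and $\varphi^\circ$ hold at the same pointed models; in the case $[\psi]\chi$ one uses $M^\psi=M^{\psi^\circ}$. Validity of $\mathcal L_{\mathrm{PAL}}$-formulas over S5 models is decidable, so GAL is recursive. Take all validities as axioms and no rules.
\end{proof}

With a second agent $b$, the $a$-class of $s$ need not be closed, and $b$ can notice what an announcement of $a$ has deleted. The rest of the paper exploits this.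

\subsection{Modal depth}

The modal depth of a formula of $\mathcal L_{\mathrm{EL}}$ is the maximal nesting of operators $\Box_d$. Let $Q\subseteq P$ be finite and let $K$ be a model. For states $u,v$ of $K$ write $u\equiv_nv$ if $K_u$ and $K_v$ satisfy the same $\mathcal L_{\mathrm{EL}}$-formulas over $Q$ of depth at most $n$.

\begin{lemma}\label{lem:char}
\begin{enumerate}
\item[(i)] For every state $w$ and every $n$ there is a formula $\sigma\in\mathcal L_{\mathrm{EL}}$ over $Q$ such that $K_v\models\sigma$ if and only if $v\equiv_nw$.
\item[(ii)] Suppose that $u,v$ satisfy the same atoms of $Q$ and that, for every $f\in A$, each $f$-mate of $u$ is $\equiv_n$ to some $f$-mate of $v$ and each $f$-mate of $v$ is $\equiv_n$ to some $f$-mate of $u$. Then $u\equiv_{n+1}v$.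
\end{enumerate}
\end{lemma}

\begin{proof}
A formula of depth at most $n+1$ is a Boolean combination of atoms and formulas $\Box_f\psi$ with $\psi$ of depth at most $n$. This gives (ii). It also shows, by induction on $n$, that up to equivalence there are finitely many formulas over $Q$ of depth at most $n$, because $Q$ and $A$ are finite. For (i), let $\sigma$ be the conjunction of representatives of those that hold at $w$. If $K_v\models\sigma$, then $v$ satisfies every formula of depth at most $n$ true at $w$ and the negation of every such formula false at $w$.
\end{proof}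

\section{Detecting a target at unbounded distance}\label{sec:test}

From here on $|A|\ge2$, and $a\neq b$ are two fixed agents. We want one formula that says: a state marked by the atom $z$ can be reached in finitely many steps through states satisfying $\rho$. One half is general. If deleting the $z$-states changes the truth value of any formula at $u$, then a $z$-state is connected to $u$.

\begin{lemma}\label{lem:reach}
Let $\rho$ be a Boolean formula, $z$ an atom and $\zeta\in\mathcal L_{\mathrm{GAL}}$. If $M_u\models\rho\wedge[\rho]\zeta\wedge[\rho\vee z]\neg\zeta$, then there are $m\ge0$, states $u=u_0,u_1,\dots,u_{m+1}$ and agents $d_0,\dots,d_m$ with $u_n\sim_{d_n}u_{n+1}$ for $n\le m$, such that $u_0,\dots,u_m$ satisfy $\rho$ and $u_{m+1}$ satisfies $z$.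
\end{lemma}

\begin{proof}
Let $Y$ be the set of states reachable from $u$ in $M^{\rho\vee z}$ by finitely many steps along the relations $\sim_d$. It is closed in $M^{\rho\vee z}$. If all states of $Y$ satisfied $\rho$, then $Y$ would also be a closed subset of the submodel $M^\rho$, and $M^\rho|Y=M|Y=M^{\rho\vee z}|Y$. By Lemma~\ref{lem:gen}, $\zeta$ would have the same value at $u$ in $M^\rho$ and in $M^{\rho\vee z}$. So some path in $M^{\rho\vee z}$ leads from $u$ to a state where $\rho$ fails. Cut it at the first such state, which satisfies $z$.
\end{proof}

The other half is to find one formula $\zeta$ and models in which the hypothesis of Lemma~\ref{lem:reach} is true however far away the $z$-state lies. For $\zeta\in\mathcal L_{\mathrm{PAL}}$ this is impossible, since $\zeta$ is equivalent to a formula of fixed modal depth. The idea is to let the model consist of two layers that are exchanged by an automorphism until a $z$-state is attached to one of them, and to let $\zeta$ say that $a$ cannot separate the layers. The smallest case with the $z$-state at positive distance has nine states.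

\begin{example}\label{ex:ladder}
Take atoms $s_{00},s_{10},e,z$, let $\rho=s_{00}\vee s_{10}$ and
\[
\zeta=[a]\Diamond_b(s_{00}\wedge e).
\]
The model $L$ has states $c(\delta,\ell,\epsilon)$ for $\delta\in\{00,10\}$ and $\ell,\epsilon\in\{0,1\}$, and one more state $z^*$. The state $c(\delta,\ell,\epsilon)$ satisfies $s_\delta$, and it satisfies $e$ if and only if $\epsilon=1$; the state $z^*$ satisfies only $z$. We call $\ell$ the layer. The $a$-classes are the four pairs $\{c(\delta,\ell,0),c(\delta,\ell,1)\}$, with $z^*$ added to the pair for $\delta=10$, $\ell=0$. With $\oplus$ for addition modulo $2$, the $b$-classes are $\{c(\delta,\ell,\epsilon):\ell\oplus\epsilon=\gamma\}$ for $\gamma=0,1$, and $\{z^*\}$. All other relations are the identity. See Figure~\ref{fig:ladder}. Let $u=c(00,0,0)$. Its only $b$-mate satisfying $s_{00}\wedge e$ is $v=c(00,1,1)$, which lies in the other layer.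

\emph{Without $z^*$ the layers cannot be separated.} The map $c(\delta,\ell,\epsilon)\mapsto c(\delta,1-\ell,\epsilon)$ is an automorphism of $L^\rho$: it preserves the atoms, permutes the $a$-classes and exchanges the two $b$-classes. If $\Box_a\psi$ holds at $u$ in $L^\rho$, it holds at the image $c(00,1,0)$ of $u$, and so at the $a$-mate $v$ of that image. Thus $v$ survives whenever $u$ does, and $L^\rho_u\models\zeta$.

\emph{With $z^*$ they can.} Here $L^{\rho\vee z}=L$. Let $\pi_1=\Diamond_a(s_{00}\wedge\neg e\wedge\Diamond_b(s_{10}\wedge\neg e\wedge\Diamond_az))$. It holds on the $a$-class of $u$, through $u\sim_bc(10,0,0)\sim_az^*$. It fails on the $a$-class of $v$: the only $s_{00}\wedge\neg e$-state there is $c(00,1,0)$, its only $b$-mate with $s_{10}\wedge\neg e$ is $c(10,1,0)$, and the $a$-class of that state does not contain $z^*$. Announcing $\Box_a\pi_1$ keeps $u$ and deletes $v$, so $L_u\models\neg\zeta$.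

Hence $L_u\models\rho\wedge[\rho]\zeta\wedge[\rho\vee z]\neg\zeta$.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1]
\draw[rounded corners] (0,0) rectangle (2,1);
\draw[rounded corners] (0,1.5) rectangle (2,2.5);
\draw[rounded corners] (3.5,0) rectangle (6.5,1);
\draw[rounded corners] (3.5,1.5) rectangle (5.5,2.5);
\fill (0.5,0.4) circle (2.5pt) node[above=2pt] {$u$};
\draw (1.5,0.4) circle (2.5pt) node[above=2pt] {$e$};
\draw (0.5,1.9) circle (2.5pt);
\fill (1.5,1.9) circle (2.5pt) node[above=2pt] {$v,\,e$};
\fill (4,0.4) circle (2.5pt);
\draw (5,0.4) circle (2.5pt) node[above=2pt] {$e$};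
\draw (4,1.9) circle (2.5pt);
\fill (5,1.9) circle (2.5pt) node[above=2pt] {$e$};
\node at (6,0.5) {$z^*$};
\node at (1,2.85) {$s_{00}$};
\node at (4.5,2.85) {$s_{10}$};
\node[left] at (-0.1,0.5) {layer $0$};
\node[left] at (-0.1,2) {layer $1$};
\end{tikzpicture}
\caption{The model $L$ of Example~\ref{ex:ladder}. Boxes are $a$-classes. The four filled dots form one $b$-class, the four hollow dots another, and $z^*$ is alone in its $b$-class. A $b$-step between two dots not marked $e$ stays in its layer; a $b$-step from an unmarked dot to a dot marked $e$ changes the layer.}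
\label{fig:ladder}
\end{figure}

Each feature of $L$ has a task. The $b$-classes cross the layers, so that $b$ notices at $u$ that the other layer has been deleted. The atom $e$ tells the $b$-steps that change the layer from those that do not, so that $\pi_1$ can follow one layer to the target. In Section~\ref{sec:model} copies of this model are chained along a row; a target at distance $i$ is then found by a formula $\pi_i$ of depth $2i+1$, and $\zeta$ stays the same.

\begin{remark}\label{rem:fresh}
The rule ``from $\eta([\Box_ap]\varphi)$, with $p$ not occurring in $\eta$ or $\varphi$, infer $\eta([a]\varphi)$'' does not preserve validity. Let $\varphi=\Diamond_b(s_{00}\wedge e)$, so that $\zeta=[a]\varphi$, let $\chi=s_{00}\wedge\Box_b(s_{00}\to\Box_a\neg z)$, and let $\eta=(\chi\wedge[\rho]\zeta)\to[\rho\vee z]\sharp$. The conclusion $\eta([a]\varphi)$ fails at $L_u$, where $\chi$ and $[\rho]\zeta$ hold and $[\rho\vee z]\zeta$ does not. The premise is valid. Indeed, let $M_s\models\chi\wedge[\rho]\zeta$ and $M^{\rho\vee z}_s\models\Box_ap$. Then $\Box_ap$ holds at $s$ in the smaller model $M^\rho$, and $\zeta$ gives a state $t\sim_bs$ with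 $s_{00}\wedge e$ and $M^\rho_t\models\Box_ap$. By $\chi$, no $a$-mate of $t$ satisfies $z$, so $t$ has the same $a$-class in $M^\rho$ and $M^{\rho\vee z}$. Hence $t$ survives the announcement of $\Box_ap$ in $M^{\rho\vee z}$.
\end{remark}

\section{A tiling problem}\label{sec:tiling}

Let $T$ be a finite set of tiles and $H,V\subseteq T^2$. A map $\tau:\mathbb N^2\to T$ \emph{respects} $H$ and $V$ if $(\tau(i,j),\tau(i+1,j))\in H$ and $(\tau(i,j),\tau(i,j+1))\in V$ for all $i,j$. The \emph{recurring tiling problem} asks, given a finite set $T_0$, relations $H_0,V_0\subseteq T_0^2$ and $t^*\in T_0$, whether some $\tau_0:\mathbb N^2\to T_0$ respects $H_0$ and $V_0$ and has $\tau_0(0,j)=t^*$ for infinitely many $j$. This problem is $\Sigma^1_1$-complete \cite{Harel}. (The version with the first row in place of the first column is the mirror image, and tiles with colored edges are a special case of relations $H_0,V_0$.)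

The test of Section~\ref{sec:test} says ``a target can be reached from here''. We therefore replace ``infinitely often in column $0$'' by ``somewhere in every row''.

\begin{definition}
An instance of RT is a tuple $(T,H,V,I,F)$ with $T$ finite, $H,V\subseteq T^2$ and $I,F\subseteq T$. A \emph{solution} is a map $\tau:\mathbb N^2\to T$ that respects $H$ and $V$, has $\tau(0,j)\in I$ for all $j$, and for every $j$ has $\tau(i,j)\in F$ for some $i$.
\end{definition}

\begin{lemma}\label{lem:RT}
The set of solvable instances of \textup{RT} is $\Sigma^1_1$-hard.
\end{lemma}

\begin{proof}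
We add a bit that records an occurrence of $t^*$ in column $0$ and is passed along the antidiagonal, so that it is seen in all lower rows. Given $(T_0,H_0,V_0,t^*)$, let $T=T_0\times\{0,1\}^2$. Put $((t,m,n),(t',m',n'))$ into $H$ if $(t,t')\in H_0$ and $m'=n$, and into $V$ if $(t,t')\in V_0$ and $m'=n$. Let $I=\{(t,m,n):m=1\Leftrightarrow t=t^*\}$ and $F=\{(t,m,n):m=1\}$.

Let $\tau=(\tau_0,m,n)$ be a solution, written in components. Then $\tau_0$ respects $H_0,V_0$, and $m(i+1,j)=n(i,j)=m(i,j+1)$. So $m(i,j)=m(0,i+j)$, and this is $1$ if and only if $\tau_0(0,i+j)=t^*$. As row $j$ meets $F$, there is $i$ with $\tau_0(0,i+j)=t^*$. This holds for all $j$, so $t^*$ occurs infinitely often in column $0$.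

Conversely, let $\tau_0$ be a recurring tiling. Put $m(i,j)=1$ if $\tau_0(0,i+j)=t^*$ and $m(i,j)=0$ otherwise, and $n(i,j)=m(i+1,j)=m(i,j+1)$. Then $(\tau_0,m,n)$ respects $H$ and $V$ and has column $0$ in $I$. For each $j$ there is $j'\ge j$ with $\tau_0(0,j')=t^*$, and the tile at $(j'-j,j)$ is in $F$.
\end{proof}

\section{The formula}\label{sec:phi}

Fix an instance $(T,H,V,I,F)$ of RT.

\subsection{Coding the grid by two equivalence relations}

A grid has two directed successor functions, while we have two symmetric and transitive relations. We take as states the corners of the unit squares. Agent $a$ confuses the corners that meet at one grid point, agent $b$ confuses the corners of one square, and an atom records which of the four corners a state is (Figure~\ref{fig:corners}). Let $\Delta=\{00,10,01,11\}$, read as the vectors $\delta=(\delta_1,\delta_2)$, and name a square by its bottom left point $q$; its corner $\delta$ lies at the grid point $q+\delta$. One step to the right is: from a $00$-corner, move by $\sim_b$ to a $10$-corner and by $\sim_a$ to a $00$-corner.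

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\fill[gray!20] (2,2) rectangle (4,4);
\draw[gray] (0,0) grid[step=2] (4,4);
\foreach \px in {0,2} \foreach \py in {0,2} {
  \fill (\px+0.3,\py+0.3) circle (1.6pt);
  \fill (\px+1.7,\py+0.3) circle (1.6pt);
  \fill (\px+0.3,\py+1.7) circle (1.6pt);
  \fill (\px+1.7,\py+1.7) circle (1.6pt);
  \node at (\px+1,\py+1) {$g$};
}
\draw[dashed] (2,2) circle (0.6);
\node[font=\small] at (2.72,2.52) {$00$};
\node[font=\small] at (3.45,2.52) {$10$};
\node[font=\small] at (2.55,3.48) {$01$};
\node[font=\small] at (3.45,3.48) {$11$};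
\end{tikzpicture}
\caption{The grid coded by corners. Dots are states. The dots inside the dashed circle form an $a$-class (a grid point). The four dots and the gate $g$ in the shaded square form a $b$-class. All gates together form one $a$-class. The model of Section~\ref{sec:model} contains each grid point and each square twice.}
\label{fig:corners}
\end{figure}

The atoms are $s_\delta$ ($\delta\in\Delta$); $x,y$ for the parities of the coordinates; $\mathsf{left}$ for column $0$; $p_t$ ($t\in T$) for the tiles; $e$ and $z$ as in Section~\ref{sec:test}; $g$ for \emph{gates} and $g_0$ for gates of the square at the origin. Each square has a gate, and all gates are $a$-mates, so that from a gate the operator $\Box_a\Box_b$ reaches every corner. Put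
\begin{gather*}
\kappa=\textstyle\bigvee_{\delta\in\Delta}s_\delta,\qquad \rho=s_{00}\vee s_{10},\\
\mathit{Lab}=\{x,y,\mathsf{left}\}\cup\{p_t:t\in T\},\qquad Q=\{s_\delta:\delta\in\Delta\}\cup\mathit{Lab}.
\end{gather*}
In any model, a \emph{corner} is a state satisfying $\kappa$ and a \emph{$\delta$-corner} is a state satisfying $s_\delta$. The atoms in $\mathit{Lab}$ are the \emph{labels}. Announcing $\rho$ leaves the lower corners of the squares and so cuts the grid into its rows. A literal over a set of atoms is an atom or its negation, and $\bar\omega$ is the literal opposite to $\omega$.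

\subsection{Local conditions}

Let $\Lambda\in\mathcal L_{\mathrm{EL}}$ be the conjunction of the following formulas. It will be required at corners.
\begin{itemize}
\item[(L1)] Exactly one $s_\delta$ holds; exactly one $p_t$ holds; $\neg z$.
\item[(L2)] $\omega\to\Box_a(\kappa\to\omega)$, for each literal $\omega$ over $\mathit{Lab}$.
\item[(L3)] $s_\delta\wedge\omega\to\Box_b(s_\delta\to\omega)$, for each $\delta$ and each literal $\omega$ over $\mathit{Lab}$.
\item[(L4)] For $\delta\ne\delta'$ and $\omega\in\{x,\neg x\}$: $s_\delta\wedge\omega\to\Box_b(s_{\delta'}\to\omega)$ if $\delta_1=\delta'_1$, and $s_\delta\wedge\omega\to\Box_b(s_{\delta'}\to\bar\omega)$ if $\delta_1\ne\delta'_1$. For $\omega\in\{y,\neg y\}$, the same with $\delta_2,\delta'_2$.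
\item[(L5)] $s_{00}\wedge p_t\to\Box_b\big(s_{10}\to\bigvee_{(t,t')\in H}p_{t'}\big)$ and $s_{00}\wedge p_t\to\Box_b\big(s_{01}\to\bigvee_{(t,t')\in V}p_{t'}\big)$, for $t\in T$.
\item[(L6)] $s_{00}\wedge\mathsf{left}\to\Box_b(s_{01}\to\mathsf{left})$; $\ \mathsf{left}\to\Box_a\neg(s_{10}\vee s_{11})$; $\ \mathsf{left}\to\bigvee_{t\in I}p_t$.
\item[(L7)] $\Diamond_as_{00}$; $\ s_{00}\to\Diamond_bs_{10}\wedge\Diamond_bs_{01}\wedge\Diamond_bs_{11}\wedge\Diamond_b(s_{00}\wedge\neg e)$.
\item[(L8)] $\Box_a\neg g$; $\ p_t\to\Box_a\neg z$ for $t\notin F$; $\ \Box_d\neg z$ for $d\in A\setminus\{a\}$.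
\item[(L9)] For $d\in A\setminus\{a,b\}$: $\Box_d(\kappa\to\Box_a\neg g)$, and $\omega\to\Box_d(\kappa\to\omega)$ for each literal $\omega$ over $Q$.
\end{itemize}
Thus labels belong to grid points (L2), squares have the parities and tiles of a tiling (L3)--(L5), column $0$ is a left border (L6), and the grid continues to the right and upward (L7). Targets are attached only to grid points whose tile is in $F$ (L8). The agents other than $a,b$ must be mentioned because the paths of Lemma~\ref{lem:reach} may use them; (L9) makes their steps preserve all atoms of $Q$.

\subsection{Conditions that force a grid}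

Local conditions allow a grid point to have several right neighbors with unrelated futures. Consider four states $u,v,w,w'$, where $u\sim_av$ are $\delta$-corners, $w\sim_bu$ and $w'\sim_bv$ are $\delta'$-corners, there are no further links, and an atom $p$ holds only at $w$. If $a$ keeps the classes that meet $s_\delta\vee p$, then $w'$ is deleted, so that $u$ satisfies $\Diamond_bs_{\delta'}$ and $v$ does not. Any definable difference between the neighbors of $u$ and those of $v$ can be exposed in this way, so we forbid the outcome. Let $\Gamma$ be the conjunction of
\begin{align*}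
\mathrm{Coh}(d,f,\delta,\delta'):&\quad [d]\big(\Diamond_d(s_\delta\wedge\Diamond_fs_{\delta'})\to\Box_d(s_\delta\to\Diamond_fs_{\delta'})\big)\\
&\quad\text{for all } d\ne f \text{ in } A \text{ and } \delta\ne\delta' \text{ in } \Delta,\\
\mathrm{Com}(\delta,\delta'):&\quad [a]\big(\Diamond_a(s_{00}\wedge\Diamond_bs_\delta)\to\Box_a(s_{\delta'}\to\Diamond_bs_{11})\big)\\
&\quad\text{for } (\delta,\delta')=(01,10) \text{ and } (\delta,\delta')=(10,01).
\end{align*}
At a grid point $R$, the formula $\mathrm{Com}(01,10)$ says that the point above $R$ is the same whether it is reached through the square to the right of the edge or through the square to the left; $\mathrm{Com}(10,01)$ says the same for the point to the right of $R$.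

\subsection{The global conditions}

Let $\zeta=[a]\Diamond_b(s_{00}\wedge e)$ as before, and let $\Phi$ be the conjunction of
\begin{align*}
\text{(Root)}&\quad g\wedge g_0\wedge\Diamond_bs_{00}\wedge\Box_a(\Diamond_bg_0\to g_0)\wedge\Box_a\big(g_0\to\Box_b(s_{00}\to\mathsf{left})\big),\\
\text{(Local)}&\quad \Box_a\Box_b(\kappa\to\Lambda),\\
\text{(Grid)}&\quad \Box_a\Box_b(\kappa\to[\kappa]\Gamma),\\
\text{(Glob)}&\quad [a]\Box_a\Box_b\Big(\kappa\to\bigwedge_{d\in A}\Box_d(\kappa\to\Diamond_bg)\Big),\\
\text{(Orig)}&\quad [a]\big(\Diamond_a(g_0\wedge\Diamond_bs_{00})\to\Box_a(g_0\to\Diamond_bs_{00})\big),\\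
\text{(Test)}&\quad \Box_a\Box_b\big(s_{00}\wedge\neg e\wedge\mathsf{left}\to[\rho]\zeta\wedge[\rho\vee z]\neg\zeta\big).
\end{align*}
The roles of (Glob) and (Orig) appear in Sections~\ref{sub:univ} and~\ref{sub:rows}. All conjunctions are finite because $A$ and $T$ are finite, and $\Phi$ is computable from the instance. We prove that $\Phi$ is satisfiable if and only if the instance is solvable (Propositions~\ref{prop:model} and~\ref{prop:tile}).

\section{From a solution to a model}\label{sec:model}

\begin{proposition}\label{prop:model}
If the instance $(T,H,V,I,F)$ has a solution, then $\Phi$ is satisfiable.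
\end{proposition}

Let $\tau$ be a solution. The model $N$ combines Figure~\ref{fig:corners} with the two layers of Example~\ref{ex:ladder}.
\begin{itemize}
\item \emph{States:} $c(q,\delta,\ell,\epsilon)$ for $q\in\mathbb N^2$, $\delta\in\Delta$, $\ell,\epsilon\in\{0,1\}$; $g^*(q,\gamma)$ for $q\in\mathbb N^2$, $\gamma\in\{0,1\}$; $z^*(R)$ for $R\in\mathbb N^2$ with $\tau(R)\in F$. The \emph{position} of $c(q,\delta,\ell,\epsilon)$ is $q+\delta$.
\item \emph{$a$-classes:} for $R\in\mathbb N^2$ and $\ell\in\{0,1\}$, the class $[R,\ell]_a$ of all $c(q,\delta,\ell,\epsilon)$ with position $R$, together with $z^*(R)$ if $\ell=0$ and $\tau(R)\in F$; and the class $\mathcal G$ of all $g^*(q,\gamma)$.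
\item \emph{$b$-classes:} $[q,\gamma]_b=\{c(q,\delta,\ell,\epsilon):\ell\oplus\epsilon=\gamma\}\cup\{g^*(q,\gamma)\}$, and the singletons $\{z^*(R)\}$.
\item The relation $\sim_d$ is the identity for $d\notin\{a,b\}$.
\item \emph{Valuation:} a state $c(q,\delta,\ell,\epsilon)$ with position $(i,j)$ satisfies $s_\delta$ and $p_{\tau(i,j)}$; it satisfies $e$ iff $\epsilon=1$, $x$ iff $i$ is odd, $y$ iff $j$ is odd, and $\mathsf{left}$ iff $i=0$. Every $g^*(q,\gamma)$ satisfies $g$, and $g_0$ iff $q=\mathbf 0=(0,0)$. Every $z^*(R)$ satisfies $z$. No other atom holds anywhere.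
\end{itemize}
The labels of a corner depend only on its position. We use the names $[R,\ell]_a$ and $[q,\gamma]_b$ also for the traces of these classes on $N^\kappa$, $N^\rho$ and $N^{\rho\vee z}$.

The doubling must not violate $\Gamma$, although $a$ and $b$ may be able to delete one copy of a class and keep the other. The reason it does not is a symmetry of incidence. Let $R=q+\delta$. The $\delta$-corners of $[q,\gamma]_b$ are $c(q,\delta,\ell,\ell\oplus\gamma)$ for $\ell=0,1$, one in $[R,0]_a$ and one in $[R,1]_a$. The $\delta$-corners of $[R,\ell]_a$ are $c(q,\delta,\ell,\epsilon)$ for $\epsilon=0,1$, one in $[q,0]_b$ and one in $[q,1]_b$; and $[R,\ell]_a$ has no $\delta$-corner if $R-\delta\notin\mathbb N^2$. This gives, in $N$ and in $N^\kappa$: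
\begin{itemize}
\item[(A)] After restriction to a union of $a$-classes, a surviving member of $[q,\gamma]_b$ satisfies $\Diamond_bs_\delta$ iff $[q+\delta,0]_a$ or $[q+\delta,1]_a$ survives. The condition does not depend on $\gamma$.
\item[(B)] After restriction to a union of $b$-classes, a surviving member of $[R,\ell]_a$ satisfies $\Diamond_as_\delta$ iff $R-\delta\in\mathbb N^2$ and $[R-\delta,0]_b$ or $[R-\delta,1]_b$ survives. The condition does not depend on $\ell$.
\end{itemize}

\begin{proof}[Proof of Proposition~\ref{prop:model}]
Let $r=g^*(\mathbf 0,0)$. We show $N_r\models\Phi$.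

\emph{(Root).} The state $r$ satisfies $g$ and $g_0$ and has the $b$-mate $c(\mathbf 0,00,0,0)$. The only gate in the $b$-class of $g^*(q,\gamma)$ is $g^*(q,\gamma)$ itself, and only gates satisfy $g_0$; this gives $\Diamond_bg_0\to g_0$ on $\mathcal G$. The $00$-corners in $[\mathbf 0,\gamma]_b$ have position $\mathbf 0$ and satisfy $\mathsf{left}$.

\emph{(Local).} We check $\Lambda$ at an arbitrary corner. (L1) is read off the valuation. (L2): corners in one $a$-class have the same position. (L3), (L4): the $\delta$-corners of $[q,\gamma]_b$ have position $q+\delta$, and $q+\delta$, $q+\delta'$ have the same parity in a coordinate iff $\delta,\delta'$ agree in it. (L5): the $00$-, $10$- and $01$-corners of $[q,\gamma]_b$ have positions $q$, $q+(1,0)$ and $q+(0,1)$, and $\tau$ respects $H$ and $V$. (L6): if $q$ is in column $0$, so is $q+(0,1)$; a $10$- or $11$-corner has a position with first coordinate at least $1$; and $\tau(0,j)\in I$. (L7): $c(R,00,\ell,0)\in[R,\ell]_a$, and $[q,\gamma]_b$ contains $c(q,\delta,\gamma,0)$ for every $\delta$, which for $\delta=00$ satisfies $s_{00}\wedge\neg e$. (L8): $[R,\ell]_a$ contains no gate, and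 contains a $z$-state only if $\tau(R)\in F$; for $d\neq a$, a $z$-state is its own only $d$-mate. (L9): $\sim_d$ is the identity, and $\Box_a\neg g$ holds at corners.

\emph{(Grid).} We check $\Gamma$ at every state of $N^\kappa$. By Lemma~\ref{lem:keep} it suffices to check the formula under $[d]$ after restriction to an arbitrary union of $d$-classes. For $\mathrm{Coh}(a,b,\delta,\delta')$: all $\delta$-corners of $[R,\ell]_a$ lie in $[q,0]_b\cup[q,1]_b$ with $q=R-\delta$, so by (A) they agree on $\Diamond_bs_{\delta'}$. For $\mathrm{Coh}(b,a,\delta,\delta')$: all $\delta$-corners of $[q,\gamma]_b$ lie in $[R,0]_a\cup[R,1]_a$ with $R=q+\delta$, so by (B) they agree on $\Diamond_as_{\delta'}$. If $d\notin\{a,b\}$, the $d$-classes are singletons and the implication is trivial. If $f\notin\{a,b\}$, then $s_\delta\wedge\Diamond_fs_{\delta'}$ is false everywhere because $\delta\ne\delta'$. For $\mathrm{Com}(\delta,\delta')$ at a member of $[R,\ell]_a$: the $00$-corners of this class lie in $[R,0]_b\cup[R,1]_b$, so by (A) the premise implies that $[R+\delta,0]_a$ or $[R+\delta,1]_a$ survives. The $\delta'$-corners of the class lie in $[q,0]_b\cup[q,1]_b$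 with $q=R-\delta'$, and $q+(1,1)=R+\delta$ because $\delta+\delta'=(1,1)$. By (A) they satisfy $\Diamond_bs_{11}$.

\emph{(Glob).} An announcement $\Box_a\psi$ that is true at $r$ keeps all of $\mathcal G$, and every corner $c(q,\delta,\ell,\epsilon)$ has the $b$-mate $g^*(q,\ell\oplus\epsilon)\in\mathcal G$.

\emph{(Orig).} The $g_0$-states are $g^*(\mathbf 0,0)$ and $g^*(\mathbf 0,1)$. By (A) they agree on $\Diamond_bs_{00}$ after every announcement of $a$ that keeps $\mathcal G$.

\emph{(Test).} A state satisfying $s_{00}\wedge\neg e\wedge\mathsf{left}$ has the form $u=c(q,00,\ell,0)$ with $q=(0,j)$. It lies in $[q,\ell]_b$, and its only $b$-mate satisfying $s_{00}\wedge e$ is $v=c(q,00,1-\ell,1)\in[q,1-\ell]_a$.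

The model $N^\rho$ consists of the $00$- and $10$-corners. The map $c(q',\delta,\ell',\epsilon)\mapsto c(q',\delta,1-\ell',\epsilon)$ preserves all atoms, maps $[R,\ell']_a$ onto $[R,1-\ell']_a$ and $[q',\gamma]_b$ onto $[q',1-\gamma]_b$, so it is an automorphism of $N^\rho$. If $\Box_a\psi$ holds at $u$ in $N^\rho$, it holds at the image $c(q,00,1-\ell,0)$ and at its $a$-mate $v$. Hence $N^\rho_u\models\zeta$.

In $N^{\rho\vee z}$ consider
\[
\pi_0=\Diamond_az,\qquad \pi_{i+1}=\Diamond_a\big(s_{00}\wedge\neg e\wedge\Diamond_b(s_{10}\wedge\neg e\wedge\pi_i)\big).
\]
Each $\pi_i$ is constant on $a$-classes. We claim that $\pi_i$ holds on $[R,\ell']_a$ iff $\ell'=0$ and $\tau(R+(i,0))\in F$. For $i=0$ this is the placement of the states $z^*(R)$. For the step, the only $s_{00}\wedge\neg e$-state of $[R,\ell']_a$ is $c(R,00,\ell',0)\in[R,\ell']_b$, and the only $s_{10}\wedge\neg e$-state of $[R,\ell']_b$ is $c(R,10,\ell',0)\in[R+(1,0),\ell']_a$. So $\pi_{i+1}$ holds on $[R,\ell']_a$ iff $\pi_i$ holds on $[R+(1,0),\ell']_a$. Since $\tau$ is a solution, there is $i$ with $\tau(i,j)\in F$. Then $\pi_i$ holds on $[q,0]_a$ and fails on $[q,1]_a$. Announcing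 $\Box_a\pi_i$ if $\ell=0$, and $\Box_a\neg\pi_i$ if $\ell=1$, keeps $u$ and deletes $v$. Hence $N^{\rho\vee z}_u\models\neg\zeta$.
\end{proof}

\section{From a model to a solution}\label{sec:tile}

\begin{proposition}\label{prop:tile}
If $\Phi$ is satisfiable, then the instance $(T,H,V,I,F)$ has a solution.
\end{proposition}

Throughout this section $M_r\models\Phi$, and $\mathcal G$ is the $a$-class of $r$ in $M$.

\subsection{A substitute for the universal modality}\label{sub:univ}

Call a corner \emph{visible} if it is a $b$-mate of a member of $\mathcal G$. A formula $\Box_a\Box_b(\kappa\to\chi)$ holds at $r$ iff $\chi$ holds at all visible corners. In $N$ every corner is visible. In $M$, an $a$-mate of a visible corner need not be visible, so (Local) and (Grid) say nothing about it directly. We therefore work with the corners that cannot be told from the visible ones by a common $\mathcal L_{\mathrm{PAL}}$-property: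
\begin{align*}
X&=\{\chi\in\mathcal L_{\mathrm{PAL}}: M_u\models\chi \text{ for all visible corners } u\},\\
W&=\{u: u \text{ is a corner of } M \text{ and } M_u\models\chi \text{ for all }\chi\in X\}.
\end{align*}
The condition (Glob) makes $W$ closed under steps between corners. Given $\chi\in X$, agent $a$ can delete exactly those $a$-classes with a gate from which a corner violating $\chi$ is seen. This spares $\mathcal G$, and it spares the corners near the visible ones, because they are not $a$-mates of gates. By (Glob) such a corner still has a gate, and that gate vouches for $\chi$.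

\begin{lemma}\label{lem:W}
\begin{enumerate}
\item[(i)] Every visible corner is in $W$. If $\chi\in\mathcal L_{\mathrm{PAL}}$ holds in $M$ at some state of $W$, it holds at some visible corner.
\item[(ii)] If $u\in W$, $d\in A$ and $u'\sim_du$ is a corner, then $u'\in W$.
\item[(iii)] If $u\in W$, then $M_u\models\Lambda$ and $M^\kappa_u\models\Gamma$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The first claim is the definition. If $\chi$ fails at all visible corners, then $\neg\chi\in X$, so $\chi$ fails on $W$.

(ii) It suffices to show that $\chi\in X$ implies $\Box_d(\kappa\to\chi)\in X$: then $u\in W$ satisfies $\Box_d(\kappa\to\chi)$ for all $\chi\in X$, so $u'$ satisfies all $\chi\in X$. Let $\chi\in X$, let $h\in\mathcal G$, let $w\sim_bh$ and $w'\sim_dw$ be corners. We show $M_{w'}\models\chi$. Put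
\[
\theta=\Diamond_ag\to\Box_a\Box_b(\kappa\to\chi)\in\mathcal L_{\mathrm{PAL}}
\]
and announce $\Box_a\theta$. All states of $\mathcal G$ satisfy $\Box_a\Box_b(\kappa\to\chi)$, so $\mathcal G$ survives. A state satisfying $\Box_a\neg g$ survives as well, since $\Diamond_ag$ fails on its $a$-class. By (Local), $\Lambda$ holds at $w$, so $w$ satisfies $\Box_a\neg g$ by (L8). So does $w'$: if $d=a$ it has the same $a$-class as $w$; if $d=b$ it is visible and satisfies (L8) itself; otherwise (L9) at $w$ applies. Thus $r\sim_ah\sim_bw\sim_dw'$ in $M^{\Box_a\theta}$, and (Glob) gives a surviving state $h'\sim_bw'$ satisfying $g$. (It need not belong to $\mathcal G$.) In $M$, the state $h'$ satisfies $\theta$ and $\Diamond_ag$, hence $\Box_a\Box_b(\kappa\to\chi)$. From $h'\sim_ah'\sim_bw'$ we get $M_{w'}\models\chi$.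

(iii) By (Local), $\Lambda\in X$. Each conjunct of $\Gamma$ has the form $[d]\Theta$ with $\Theta\in\mathcal L_{\mathrm{EL}}$. It is not in $\mathcal L_{\mathrm{PAL}}$, but its instances are: by (Grid), $[\kappa][\Box_d\psi]\Theta\in X$ for every $\psi\in\mathcal L_{\mathrm{PAL}}$. So for $u\in W$ we have $M^\kappa_u\models[\Box_d\psi]\Theta$ for all $\psi$, which means $M^\kappa_u\models[d]\Theta$.
\end{proof}

By (ii), $W$ is closed in $M^\kappa$. We use this silently: a corner obtained as a mate of a state of $W$ is in $W$, and by (L1) it is a $\delta$-corner for exactly one $\delta$.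

\subsection{Coherence}\label{sub:coh}

For $u\in W$, the \emph{type} $\operatorname{tp}(u)$ is the set of $\mathcal L_{\mathrm{EL}}$-formulas over $Q$ that are true at $M^\kappa_u$, and $\equiv_n$ refers to the model $M^\kappa$ and the set $Q$. A type contains $\psi$ or $\neg\psi$ for each $\psi$, so an inclusion between types is an equality. The \emph{kind} of $u$ is the set of atoms of $Q$ true at $u$, and its \emph{parity} is the pair of truth values of $x$ and $y$.

The aim is that mates which are the same corner have the same type. Both restrictions in the definition of type are needed for this, as the model $N$ shows. The $a$-mates $c(q,00,\ell,0)$ and $c(q,00,\ell,1)$ differ in $e$, so $e$ is left out of $Q$. If $\tau(q)\in F$, the two $00$-corners of $[q,\gamma]_b$ differ in $\Diamond_a\neg\kappa$ in $N$, so types are computed after the announcement of $\kappa$.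

To apply $\mathrm{Coh}$ at $u$, the announcement must keep the class of $u$, and the formula that does so must not keep unwanted neighbors by accident. Part (ii) of the next lemma excludes this; it is the purpose of the parities.

\begin{lemma}\label{lem:kind}
Let $u,v,w\in W$ and $d,f\in A$.
\begin{enumerate}
\item[(i)] If $u\sim_dv$ and either both are $\delta$-corners for the same $\delta$ or $d\notin\{a,b\}$, then $u$ and $v$ have the same kind.
\item[(ii)] Let $v$ be a $\delta$-corner and $w$ a $\delta'$-corner with $\delta\ne\delta'$ and $v\sim_fw$, and let $d\ne f$. Then no $d$-mate of $w$ in $W$ has the kind of $v$.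
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Use (L2), (L3) or (L9) at $u$, for $d=a$, $d=b$ or $d\notin\{a,b\}$.

(ii) The kinds of $v$ and $w$ differ, so $f\in\{a,b\}$ by (i). Let $v'\in W$ with $v'\sim_dw$. If $d\notin\{a,b\}$, then $v'$ has the kind of $w$ by (i). If $f=b$ and $d=a$, then $v$ and $w$ have different parities by (L4), as $\delta,\delta'$ differ in some coordinate, while $v'$ has the parity of $w$ by (L2). If $f=a$ and $d=b$, then $v$ and $w$ have the same parity by (L2); if $v'$ had the kind of $v$, it would be a $\delta$-corner with the parity of its $b$-mate $w$, contrary to (L4).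
\end{proof}

\begin{lemma}[coherence]\label{lem:coh}
If $u,v\in W$ are $\delta$-corners and $u\sim_dv$ for some $d\in A$, then $\operatorname{tp}(u)=\operatorname{tp}(v)$.
\end{lemma}

\begin{proof}
We show $u\equiv_nv$ by induction on $n$, for all $u,v,d,\delta$ at once. The case $n=0$ is Lemma~\ref{lem:kind}(i). For $n+1$, by Lemma~\ref{lem:char}(ii) and the symmetry between $u$ and $v$, it suffices to find, for each $f\in A$ and each $f$-mate $w$ of $u$ in $M^\kappa$, an $f$-mate $w'$ of $v$ in $M^\kappa$ with $w'\equiv_nw$. If $f=d$, take $w'=w$. Let $f\ne d$, and let $w$ be a $\delta'$-corner.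

If $\delta'=\delta$, take $w'=v$: the induction hypothesis gives $w\equiv_nu$ (through $\sim_f$) and $u\equiv_nv$ (through $\sim_d$).

Let $\delta'\ne\delta$. Let $\sigma$ be the formula of Lemma~\ref{lem:char}(i) for $w$ and $n$, and let $\xi$ be the conjunction of the literals over $Q$ true at $u$; it defines the common kind of $u$ and $v$. In $M^\kappa$, let $d$ keep the classes that meet $\xi\vee\sigma$. Then $u$, $v$ and $w$ survive, and afterwards $u$ satisfies $s_\delta\wedge\Diamond_fs_{\delta'}$. By $\mathrm{Coh}(d,f,\delta,\delta')$ at $u$, there is a surviving $\delta'$-corner $w'\sim_fv$. By Lemma~\ref{lem:kind}(ii) for $v$ and $w'$, the $d$-class of $w'$ in $M^\kappa$ does not meet $\xi$. So it contains a state $w''$ with $M^\kappa_{w''}\models\sigma$, that is, $w''\equiv_nw$. In particular $w''$ is a $\delta'$-corner, and the induction hypothesis for $w'\sim_dw''$ gives $w'\equiv_nw''\equiv_nw$.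
\end{proof}

A state of $W$ may have many $\delta$-corners among its $a$-mates, but they have one type, and this type depends only on the type of the state.

\begin{lemma}\label{lem:fun}
For each $\delta\in\Delta$ there are partial functions $\alpha_\delta,\beta_\delta$ on the set of types of states of $W$ such that, for $u\in W$: $\alpha_\delta\operatorname{tp}(u)$ is defined iff $u$ has a $\delta$-corner as an $a$-mate, and it is then the type of every such mate; and the same holds for $\beta_\delta$ and $b$-mates. Moreover:
\begin{enumerate}
\item[(F1)] if $\lambda$ is the type of a $\delta$-corner, then $\alpha_\delta\lambda=\beta_\delta\lambda=\lambda$;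
\item[(F2)] if $\alpha_{\delta'}\lambda$ is defined, then $\alpha_\delta\alpha_{\delta'}\lambda$ and $\alpha_\delta\lambda$ are both undefined or equal; the same holds for $\beta$;
\item[(F3)] $\alpha_{00}$ is total, and all $\beta_\delta$ are defined on types of $00$-corners.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $d\in\{a,b\}$. The state $u$ has a $\delta$-corner as a $d$-mate iff $\Diamond_ds_\delta\in\operatorname{tp}(u)$. Let $\operatorname{tp}(u)=\operatorname{tp}(u')$, and let $v\sim_du$ and $v'\sim_du'$ be $\delta$-corners. If $\psi\in\operatorname{tp}(v)$, then $\Diamond_d(s_\delta\wedge\psi)\in\operatorname{tp}(u)=\operatorname{tp}(u')$, so some $\delta$-corner $v''\sim_du'$ has $\psi\in\operatorname{tp}(v'')$, and $\operatorname{tp}(v'')=\operatorname{tp}(v')$ by Lemma~\ref{lem:coh}. Hence $\operatorname{tp}(v)\subseteq\operatorname{tp}(v')$, and the types are equal. (F1) holds because a state is its own mate, (F2) because $d$-mates have the same $d$-mates, and (F3) by (L7) and (F1).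
\end{proof}

\subsection{The grid of types}\label{sub:grid}

On types of $00$-corners of $W$ define the steps east and up,
\[
\mathsf E=\alpha_{00}\beta_{10},\qquad \mathsf U=\alpha_{00}\beta_{01}.
\]
By (F3) they are total, and their values are again types of $00$-corners. A grid needs them to commute, and both products should be the diagonal step $\alpha_{00}\beta_{11}$.

\begin{lemma}\label{lem:com}
$\mathsf{UE}\lambda=\mathsf{EU}\lambda=\alpha_{00}\beta_{11}\lambda$ for every type $\lambda$ of a $00$-corner of $W$.
\end{lemma}

\begin{proof}
Let $\{\delta,\delta'\}=\{10,01\}$ and let $v\in W$ be a $\delta'$-corner. We claim that $\beta_{11}\operatorname{tp}(v)$ is defined and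
\begin{equation}\label{eq:com}
\alpha_{00}\beta_\delta\alpha_{00}\operatorname{tp}(v)=\alpha_{00}\beta_{11}\operatorname{tp}(v).
\end{equation}
By (L7) choose a $00$-corner $u\sim_av$ and a $\delta$-corner $w\sim_bu$; the left side of \eqref{eq:com} is $\alpha_{00}\operatorname{tp}(w)$. Let $\psi\in\alpha_{00}\operatorname{tp}(w)$, and let $\xi$ be the conjunction of the literals over $\{x,y\}$ true at $v$. In $M^\kappa$, let $a$ keep the classes that meet $\xi\vee(s_{00}\wedge\psi)$. The class of $v$, which contains $u$, survives, and so does the class of $w$. Afterwards $u$ satisfies $s_{00}\wedge\Diamond_bs_\delta$, so $\mathrm{Com}(\delta,\delta')$ at $v$ gives a surviving $11$-corner $\hat w\sim_bv$. As $\delta'\ne11$, the parity of $\hat w$ differs from that of $v$ by (L4), and by (L2) it is constant on the $a$-class of $\hat w$ in $M^\kappa$. So this class does not meet $\xi$, and it contains a $00$-corner whose type contains $\psi$. Thus $\psi\in\alpha_{00}\operatorname{tp}(\hat w)=\alpha_{00}\beta_{11}\operatorname{tp}(v)$. The left side of \eqref{eq:com} is contained in the right side, and the claim follows.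

Apply \eqref{eq:com} to a $\delta'$-corner of type $\beta_{\delta'}\lambda$. With (F2) this gives $\alpha_{00}\beta_\delta\alpha_{00}\beta_{\delta'}\lambda=\alpha_{00}\beta_{11}\beta_{\delta'}\lambda=\alpha_{00}\beta_{11}\lambda$. The left side is $\mathsf{UE}\lambda$ for $(\delta,\delta')=(01,10)$ and $\mathsf{EU}\lambda$ for $(\delta,\delta')=(10,01)$.
\end{proof}

By (Root) choose a $00$-corner $u_{\mathbf 0}\sim_br$. It is visible, so $u_{\mathbf 0}\in W$. Put
\[
\lambda_{i,j}=\mathsf U^j\mathsf E^i\operatorname{tp}(u_{\mathbf 0})\qquad(i,j\in\mathbb N).
\]
By Lemma~\ref{lem:com}, $\mathsf E\lambda_{i,j}=\lambda_{i+1,j}$ and $\mathsf U\lambda_{i,j}=\lambda_{i,j+1}$. The types $\lambda_{i,j}$ need not be distinct, and nothing below requires it. Let $\tau(i,j)$ be the unique tile $t$ with $p_t\in\lambda_{i,j}$, which exists by (L1).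

\begin{lemma}\label{lem:tau}
The map $\tau$ respects $H$ and $V$. For all $j$, $\mathsf{left}\in\lambda_{0,j}$ and $\tau(0,j)\in I$.
\end{lemma}

\begin{proof}
Let $u\in W$ be a $00$-corner of type $\lambda_{i,j}$, let $\delta\in\{10,01\}$, and choose a $\delta$-corner $v\sim_bu$ and a $00$-corner $u'\sim_av$. Then $\operatorname{tp}(u')=\lambda_{(i,j)+\delta}$, and $u'$ has the labels of $v$ by (L2). By (L5) at $u$, the tiles of $u$ and $v$ form a pair in $H$ if $\delta=10$ and in $V$ if $\delta=01$. If $\delta=01$ and $u$ satisfies $\mathsf{left}$, then so does $v$ by (L6), and so does $u'$. As $u_{\mathbf 0}$ satisfies $\mathsf{left}$ by the last conjunct of (Root), induction on $j$ gives $\mathsf{left}\in\lambda_{0,j}$, and (L6) gives $\tau(0,j)\in I$.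
\end{proof}

\subsection{Visible corners in every row}\label{sub:rows}

It remains to find a tile from $F$ in each row, by (Test). The conjunct $[\rho\vee z]\neg\zeta$ asserts the existence of an announcement. It is not a set of $\mathcal L_{\mathrm{PAL}}$-instances, so the argument of Lemma~\ref{lem:W}(iii) does not carry it to $W$, and we have (Test) only at visible corners. We need a visible corner of type $\lambda_{0,j}$. Lemma~\ref{lem:W}(i) produces visible corners, but for one formula at a time, while a type is an infinite set of formulas. So we look for a single formula that determines the type $\lambda_{0,j}$ on $W$. It describes the way down column $0$ to the origin: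
\[
D_0=s_{00}\wedge\Diamond_bg_0,\qquad D_{j+1}=s_{00}\wedge\Diamond_a(s_{01}\wedge\Diamond_bD_j).
\]
For $D_0$ to determine a type, all origin gates must lead to the same type; otherwise the visible corner could lie in a grid other than $(\lambda_{i,j})$. This is what (Orig) and the conjunct $\Box_a(\Diamond_bg_0\to g_0)$ of (Root) achieve.

\begin{lemma}\label{lem:D}
For every $j$: \textup{(i)} if $u\in W$ and $M_u\models D_j$, then $\operatorname{tp}(u)=\lambda_{0,j}$; \textup{(ii)} some visible corner satisfies $D_j$ in $M$.
\end{lemma}

\begin{proof}
(i) Let $j=0$ and $\psi\in\lambda_{0,0}$. For a corner $u\in W$, $\psi\in\operatorname{tp}(u)$ means $M_u\models[\kappa]\psi$. We show that $D_0\to[\kappa]\psi$ belongs to $X$. In $M$, let $a$ keep the classes that meet $g\vee(s_{00}\wedge[\kappa]\psi)$. The class $\mathcal G$ survives because $r$ satisfies $g$, and $u_{\mathbf 0}$ survives. Afterwards $r$ satisfies $g_0\wedge\Diamond_bs_{00}$, so by (Orig) every $h\in\mathcal G$ satisfying $g_0$ has a surviving $00$-corner $u_h\sim_bh$. It is visible, so its $a$-class contains no $g$-state by (L8), and therefore contains a $00$-corner satisfying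 $[\kappa]\psi$. By Lemma~\ref{lem:coh}, $\psi\in\operatorname{tp}(u_h)$. Now let $u$ be a visible corner with $M_u\models D_0$, say $u\sim_bh\in\mathcal G$. Then $h$ satisfies $\Diamond_bg_0$, hence $g_0$ by (Root). The $00$-corners $u$ and $u_h$ are $b$-mates, so $\psi\in\operatorname{tp}(u)$ by Lemma~\ref{lem:coh}. Thus $D_0\to[\kappa]\psi\in X$ for all $\psi\in\lambda_{0,0}$. Every $u\in W$ satisfying $D_0$ therefore has $\lambda_{0,0}\subseteq\operatorname{tp}(u)$, and equality holds.

If $u\in W$ satisfies $D_{j+1}$, there are a $01$-corner $w\sim_au$ and a state $v\sim_bw$ satisfying $D_j$. Both are in $W$. By induction $\operatorname{tp}(v)=\lambda_{0,j}$, so $\operatorname{tp}(w)=\beta_{01}\lambda_{0,j}$ and $\operatorname{tp}(u)=\alpha_{00}\beta_{01}\lambda_{0,j}=\lambda_{0,j+1}$.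

(ii) By Lemma~\ref{lem:W}(i) it suffices to find a state of $W$ satisfying $D_j$. For $j=0$ take $u_{\mathbf 0}$. If $v\in W$ satisfies $D_j$, choose by (L7) a $01$-corner $w\sim_bv$ and a $00$-corner $u\sim_aw$; then $u\in W$ satisfies $D_{j+1}$.
\end{proof}

\subsection{The path to a target stays in its row}

\begin{lemma}\label{lem:row}
Let $u,u'\in W$ satisfy $\rho$, let $u\sim_du'$, and let $\alpha_{00}\operatorname{tp}(u)=\lambda_{i,j}$. Then $\alpha_{00}\operatorname{tp}(u')=\lambda_{i',j}$ for some $i'\in\mathbb N$.
\end{lemma}

\begin{proof}
If $d=a$, then $u,u'$ have the same $a$-mates and $i'=i$. If $u,u'$ are $\delta$-corners for the same $\delta$, their types are equal by Lemma~\ref{lem:coh}, and $i'=i$; by Lemma~\ref{lem:kind}(i) this covers every $d\notin\{a,b\}$. Two cases with $d=b$ remain.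

Let $u$ be a $00$-corner and $u'$ a $10$-corner. Then $\operatorname{tp}(u)=\lambda_{i,j}$ by (F1), and $\alpha_{00}\operatorname{tp}(u')=\alpha_{00}\beta_{10}\lambda_{i,j}=\lambda_{i+1,j}$.

Let $u$ be a $10$-corner and $u'$ a $00$-corner, a step to the left. If $i=0$, then $u$ has as an $a$-mate a $00$-corner of type $\lambda_{0,j}$, which satisfies $\mathsf{left}$ by Lemma~\ref{lem:tau}; this contradicts $\mathsf{left}\to\Box_a\neg(s_{10}\vee s_{11})$ in (L6). So $i\ge1$. Let $\mu=\operatorname{tp}(u)$ and $\mu'=\beta_{10}\lambda_{i-1,j}$. Both are types of $10$-corners, and $\alpha_{00}\mu=\lambda_{i,j}=\mathsf E\lambda_{i-1,j}=\alpha_{00}\mu'$. By (F1) and (F2),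
\[
\mu=\alpha_{10}\mu=\alpha_{10}\alpha_{00}\mu=\alpha_{10}\alpha_{00}\mu'=\alpha_{10}\mu'=\mu'.
\]
Hence $\operatorname{tp}(u')=\beta_{00}\mu=\beta_{00}\beta_{10}\lambda_{i-1,j}=\beta_{00}\lambda_{i-1,j}=\lambda_{i-1,j}$, and $i'=i-1$ by (F1).
\end{proof}

The clause of (L6) used here stops the path from leaving the quadrant to the left, where a target would say nothing about $\tau$.

\begin{proof}[Proof of Proposition~\ref{prop:tile}]
By Lemma~\ref{lem:tau} it remains to show that each row $j$ of $\tau$ meets $F$. By Lemma~\ref{lem:D} there is a visible $00$-corner $u$ of type $\lambda_{0,j}$. By (L7) it has a $b$-mate $u^*$ satisfying $s_{00}\wedge\neg e$. Then $u^*$ is visible, has type $\lambda_{0,j}$ by Lemma~\ref{lem:coh}, and satisfies $\mathsf{left}$. By (Test), $M_{u^*}\models\rho\wedge[\rho]\zeta\wedge[\rho\vee z]\neg\zeta$. Lemma~\ref{lem:reach} gives a path $u^*=u_0,\dots,u_m,u_{m+1}$ with $u_0,\dots,u_m$ satisfying $\rho$ and $u_{m+1}$ satisfying $z$. The states $u_0,\dots,u_m$ are corners, so they lie in $W$ by Lemma~\ref{lem:W}(ii). We have $\alpha_{00}\operatorname{tp}(u_0)=\lambda_{0,j}$, and $m$ applications of Lemma~\ref{lem:row}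 give $\alpha_{00}\operatorname{tp}(u_m)=\lambda_{i,j}$ for some $i$. By (L8) at $u_m$, the last step of the path is an $a$-step, and the tile $t$ with $p_t$ true at $u_m$ is in $F$. By (L2), $t$ is the tile of the $00$-corners in the $a$-class of $u_m$, which have type $\lambda_{i,j}$. So $\tau(i,j)=t\in F$.
\end{proof}

\section{Proof of the main theorem}\label{sec:final}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
\emph{Hardness, and part \textup{(2)}.} Let $|A|\ge2$ and let $B$ be a $\Pi^1_1$ set. Its complement is $\Sigma^1_1$, so by Lemma~\ref{lem:RT} there is a computable map from numbers $n$ to instances of RT such that $n\in B$ iff the instance is unsolvable. Let $\Phi_n$ be the formula of Section~\ref{sec:phi} for this instance. By Propositions~\ref{prop:model} and~\ref{prop:tile}, $n\in B$ iff $\neg\Phi_n$ is valid. So GAL is $\Pi^1_1$-hard. In $\neg\Phi_n$ the quantifiers are the operators $[d]$ in $\Gamma$, $\zeta$, (Glob) and (Orig); each is applied to a formula of $\mathcal L_{\mathrm{EL}}$. The explicitly announced formulas are $\kappa$, $\rho$ and $\rho\vee z$, which are Boolean. This proves (2).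

\emph{Part \textup{(1)}.} By Theorem~\ref{thm:inf}, GAL is the least set of formulas that contains the axioms and is closed under the rules listed there. So
\[
\varphi\in\mathrm{GAL}\iff\forall Z\subseteq\mathbb N\ \big(Z \text{ contains the axioms and is closed under the rules}\ \Rightarrow\ \varphi\in Z\big).
\]
The condition on $Z$ needs number quantifiers only. The set of axioms is recursive. Closure under modus ponens reads: for all $\chi,\chi'$, if $\chi\in Z$ and $\chi\to\chi'\in Z$, then $\chi'\in Z$; closure under the necessitation rules reads: for all $\chi,d,\psi$, if $\chi\in Z$, then $\Box_d\chi\in Z$ and $[\psi]\chi\in Z$. Closure under the infinitary rule reads: for all $\eta,G,\chi$, if $\eta([\psi_G]\chi)\in Z$ for all $G$-announcements $\psi_G$, then $\eta([G]\chi)\in Z$; here the sets of necessity forms and of $G$-announcements are recursive and substitution is computable. Hence GAL is $\Pi^1_1$, and so $\Pi^1_1$-complete. A $\Pi^1_1$-hard set is not $\Sigma^1_1$, hence not hyperarithmetical, not arithmetical, not r.e.\ and not co-r.e.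

\emph{Part \textup{(3)}.} If $|A|\le1$, apply Proposition~\ref{prop:one}. If $|A|\ge2$, then GAL is not r.e.\ by hardness alone, and Lemma~\ref{lem:re} excludes a sound and complete system that is effective and finitary.
\end{proof}

\begin{remark}
The reduction uses the hypotheses as follows. Finiteness of $A$ makes $\Lambda$, $\Gamma$ and (Glob) finite conjunctions and gives the formulas $\sigma$ of Lemma~\ref{lem:char}(i), on which coherence rests. The infinite set $P$ supplies an atom $p_t$ for each tile of an arbitrary instance. That the relations are equivalences enters through Lemma~\ref{lem:keep}, by which an announcement of $d$ keeps or deletes whole $d$-classes, and through (F1) and (F2).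
\end{remark}

\begin{thebibliography}{9}

\bibitem{CAL}
\emph{Coalition Announcement Logic},
\texttt{https://rgalimullin.gitlab.io/ESSLLI23/calshort.pdf}.

\bibitem{Harel}
Harel, \emph{Effective transformations on infinite trees, with applications to high undecidability, dominoes, and fairness}, J.~ACM 33 (1986), 224--248.

\end{thebibliography}
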